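\title{The prime graph of the normalized unit group of an integral group ring}

\begin{abstract}
We prove that for every finite group $G$ the group $V(\mathbb ZG)$ of normalized units of the integral group ring has the same prime graph as $G$, and that the same holds over the ring of integers of any number field. More precisely, if a normalized unit has order $pq$ with $p\neq q$ primes, then its coefficients at the group elements of order $pq$ add up to $1$. The proof views the $p$-adic group ring as a lattice for $G\times C$, with $C$ a cyclic $p$-group, and shows, by periodicity in Tate cohomology and Chern classes of representations, that an indecomposable such lattice that is projective over $G$ fails to be projective on at most one conjugacy class of subgroups of order $p$.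
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G$ be a finite group and $\mathbb ZG$ its integral group ring. The augmentation $\sum\alpha_gg\mapsto\sum\alpha_g$ is a ring homomorphism $\mathbb ZG\to\mathbb Z$, so every unit has augmentation $\pm1$. The units of augmentation $1$ form the group $V(\mathbb ZG)$ of \emph{normalized units}, which contains $G$. One asks how much of the torsion of $V(\mathbb ZG)$ is already visible in $G$. A coarse measure is the \emph{prime graph} $\pi(X)$ of a group $X$: its vertices are the primes dividing the order of some torsion element of $X$, and two distinct vertices $p,q$ are joined by an edge if and only if $X$ has an element of order $pq$. Thus $\pi(X)$ records which primes occur, and which pairs of primes occur as orders of two commuting elements. The normalization is needed to make a comparison with $G$ meaningful: the unit $-g$, for $g\in G$ of odd prime order $p$, has order $2p$ whatever $G$ is.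

Since $G\le V(\mathbb ZG)$, the graph $\pi(G)$ is a subgraph of $\pi(V(\mathbb ZG))$. The question, which we take from \cite{slides}, is:
\begin{quote}
\emph{Is $\pi(V(\mathbb ZG))=\pi(G)$ for every finite group $G$?}
\end{quote}
W.~Kimmerle and C.~H\"ofert (2005) proved that the answer is positive for finite Frobenius groups and for finite solvable groups. We show that it is positive for all finite groups. The proof uses neither their result nor the classification of finite simple groups.

For abelian $G$ every torsion element of $V(\mathbb ZG)$ lies in $G$ (see the line after Lemma~\ref{lem:BH}), which suggests the answer yes. Two computations with the symmetric group $S_3=\langle g,a\rangle$, where $g^3=a^2=1$ and $ag=g^{-1}a$, show what a proof in general has to cope with. The graph $\pi(S_3)$ has the vertices $2,3$ and no edge.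

\begin{example}\label{ex:involution}
\emph{Torsion units need not lie in $G$.} Let $n=(1-a)g(1+a)=g-g^{-1}+ga-g^{-1}a$. Then $an=-n$, $na=n$ and $n^2=0$, so $1+n$ is a normalized unit with inverse $1-n$, and
\[
(1-n)a(1+n)=a-2n=a-2ga+2g^{-1}a-2g+2g^{-1}
\]
is an involution of $V(\mathbb ZS_3)$ outside $S_3$. Its coefficients look nothing like those of $a$, but their sums over the conjugacy classes $\{1\}$, $\{g,g^{-1}\}$, $\{a,ga,g^{-1}a\}$ are $0,0,1$, exactly as for $a$. These class sums are the invariants to work with.
\end{example}

\begin{example}\label{ex:invert}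
\emph{The statement fails when a prime is inverted.} Let $e=\frac13(1+g+g^2)\in\mathbb Z[\frac13]S_3$, so that $e^2=e=eg$, and let $u=2e-g$. Then $u$ has augmentation $1$, $u^2=g^2$ and $u^3=2e-1\ne1$, so $u$ has order $6$. This unit also lies in $\mathbb Z_2S_3$, where $\mathbb Z_2$ is the ring of $2$-adic integers. A $2$-adic argument alone therefore cannot exclude the edge between $2$ and $3$; our proof combines information from the completions at both primes with a global fact.
\end{example}

\subsection{Results}

Throughout, $G$ is a finite group, $F$ a number field, $\mathcal O$ its ring of integers, and $V(\mathcal OG)$ the group of units of augmentation $1$ in $\mathcal OG$; the question above is the case $\mathcal O=\mathbb Z$. We write $o(x)$ for the order of a torsion element $x$ and $\sim$ for conjugacy in $G$. For a prime $p$, a torsion element $x$ factors uniquely as $x=x_px_{p'}$ with $x_p,x_{p'}\in\langle x\rangle$, where $o(x_p)$ is a power of $p$ and $o(x_{p'})$ is prime to $p$. For $w=\sum w_gg$ in a group ring of $G$ and a conjugation-closed subset $T\subseteq G$ we put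
\[
\varepsilon_T(w)=\sum_{g\in T}w_g ,
\]
and we write $\varepsilon_g(w)=\varepsilon_{g^G}(w)$ for the conjugacy class $g^G$ of $g$. The $\varepsilon_g(w)$ are the \emph{partial augmentations} of $w$, and $\varepsilon_T(w)$ is the sum of the partial augmentations of the classes in $T$.

\begin{theorem}\label{thm:graph}
For every finite group $G$ we have $\pi(V(\mathbb ZG))=\pi(G)$. More generally, $\pi(V(\mathcal OG))=\pi(G)$.
\end{theorem}

The edges are controlled by an exact formula.

\begin{theorem}\label{thm:pq}
Let $u=\sum u_gg\in V(\mathcal OG)$ have order $pq$, with $p\ne q$ primes. Then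
\[
\sum_{o(g)=pq}u_g=1,\qquad\sum_{o(g)=p}u_g=\sum_{o(g)=q}u_g=0 .
\]
\end{theorem}

This in turn follows from a comparison of a torsion unit with its $p$-part.

\begin{theorem}\label{thm:ppart}
Let $u\in V(\mathcal OG)$ have order $p^am$ with $p$ prime, $a\ge1$, $p\nmid m$, and write $u=u_pv$ with $u_p,v\in\langle u\rangle$ of orders $p^a$ and $m$. For $z\in G$ with $z^p=1$ put
\[
T_z=\{g\in G:\ (g_p)^{p^{a-1}}\sim z\}.
\]
Then $\varepsilon_{T_z}(u)=\varepsilon_{T_z}(u_p)$.
\end{theorem}

The sets $T_z$ are conjugation-closed, $T_z$ and $T_{z'}$ are disjoint unless $z\sim z'$, and their union is the set of $g$ with $o(g_p)\mid p^a$. For $a=1$, $T_z$ consists of the elements whose $p$-part is conjugate to $z$. If $u$ is an element of $G$, the theorem says that $u\in T_z$ if and only if $u_p\in T_z$, which is true by definition; the content is that an arbitrary torsion unit behaves in this respect like a group element.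

Finally, Theorem~\ref{thm:pq} can be lifted along the powers of one of the two primes.

\begin{theorem}\label{thm:powers}
If $V(\mathcal OG)$ has an element of order $p^aq^b$, with $p\ne q$ primes and $a,b\ge1$, then $G$ has elements of orders $p^aq$ and $pq^b$.
\end{theorem}

We make no claim for other orders, such as $p^aq^b$ itself with $a,b\ge2$, or orders with three or more prime divisors.

\subsection{The method}

Partial augmentations are traces: if $G$ acts on the group ring from the left and a torsion unit from the right, the character values of this action are the partial augmentations of the unit, up to centralizer orders. Over a $p$-adic ring $R$, a character vanishes at $x$ as soon as the lattice is projective on the subgroup of order $p$ of $\langle x\rangle$ (Section~\ref{sec:traces}). For Theorem~\ref{thm:ppart} we let $u_p$ act through a cyclic group $C=\langle c\rangle$ of order $p^a$ and use $v$ to split $RG$ into eigenlattices $L_\chi$. The central result (Section~\ref{sec:key}) is that the character of an \emph{indecomposable} $R[G\times C]$-lattice that is projective over $G$ is supported,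 on the coset $Gc$, in a single set $T_z$. For such a lattice the sum of the character over $T_z$ is the sum over all of $G$, which sees only the $G$-fixed points; and these lie in the eigenlattice $L_1$. So the lattices $L_\chi$ with $\chi\ne1$, the only ones on which $u$ and $u_p$ differ, contribute nothing (Section~\ref{sec:ppart}). The remaining theorems follow by counting (Section~\ref{sec:graph}).

\section{Partial augmentations as traces}\label{sec:traces}

The letter $R$ denotes a complete discrete valuation ring of characteristic $0$ with uniformizer $\varpi$, fraction field $K$ and residue field $k$ of characteristic $p$. For a finite group $H$, an \emph{$RH$-lattice} is an $RH$-module that is finitely generated and free over $R$; direct summands of lattices are lattices. The character of a lattice $L$ is $\theta_L(h)=\operatorname{tr}(h\mid L)$.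

\begin{lemma}[Trace formula]\label{lem:trace}
Let $\Lambda$ be a commutative ring, $g\in G$ and $w\in\Lambda G$. The trace of $x\mapsto gxw$ on $\Lambda G$ is $|C_G(g)|\,\varepsilon_{g^{-1}}(w)$.
\end{lemma}

\begin{proof}
For $y\in G$ the coefficient of $y$ in $gyw$ is $w_h$ with $gyh=y$, that is, $h=y^{-1}g^{-1}y$. As $y$ runs through $G$, this $h$ takes each value in the class of $g^{-1}$ exactly $|C_G(g)|$ times.
\end{proof}

To show that such traces vanish we use projectivity, and we shall detect projectivity inside an endomorphism ring. For an $RH$-lattice $L$ let $H$ act on $A=\operatorname{End}_R(L)$ by conjugation, so that $A^H=\operatorname{End}_{RH}(L)$, and put $\operatorname{Tr}_H(\alpha)=\sum_{h\in H}h\alpha h^{-1}$ for $\alpha\in A$.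

\begin{lemma}[Higman's criterion]\label{lem:higman}
The set $\operatorname{Tr}_H(A)$ is a two-sided ideal of $A^H$, and $L$ is projective if and only if $\operatorname{id}_L\in\operatorname{Tr}_H(A)$. In particular, $L$ is projective if some unit of $A^H$ lies in $\operatorname{Tr}_H(A)$.
\end{lemma}

\begin{proof}
For $\beta\in A^H$ we have $\beta\operatorname{Tr}_H(\alpha)=\operatorname{Tr}_H(\beta\alpha)$ and $\operatorname{Tr}_H(\alpha)\beta=\operatorname{Tr}_H(\alpha\beta)$, which gives the first and then the last claim. Suppose $\operatorname{id}_L=\operatorname{Tr}_H(\alpha)$. Let $H$ act on $RH\otimes_RL$ through the left factor; this module is free. The map $s(l)=\sum_hh\otimes\alpha(h^{-1}l)$ is $RH$-linear, because substituting $h=h_0h'$ gives $s(h_0l)=h_0s(l)$, and it splits the surjection $RH\otimes_RL\to L$, $h\otimes l\mapsto hl$, because $\sum_hh\alpha h^{-1}l=l$. So $L$ is projective. Conversely, let $L$ be a summand of a free module $RH\otimes_RM$, with $RH$-maps $i\colon L\to RH\otimes_RM$ and $r\colon RH\otimes_RM\to L$ such that $ri=\operatorname{id}_L$. If $e$ is the projection onto $1\otimes M$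 along $\bigoplus_{h\neq1}h\otimes M$, then $heh^{-1}$ is the corresponding projection onto $h\otimes M$, so $\sum_hheh^{-1}=\operatorname{id}$ and $\operatorname{Tr}_H(rei)=r\bigl(\sum_hheh^{-1}\bigr)i=\operatorname{id}_L$.
\end{proof}

The next lemma reduces the vanishing of a character value to a condition on one subgroup of order $p$.

\begin{lemma}[Vanishing lemma]\label{lem:vanish}
Let $X$ be a finite group, $L$ an $RX$-lattice, $x\in X$ with $x_p\ne1$, and $Z$ the subgroup of order $p$ of $P=\langle x_p\rangle$. If $L|_Z$ is projective, then $\theta_L(x)=0$.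
\end{lemma}

\begin{proof}
\emph{Step 1: an $RP$-lattice $M$ with $M|_Z$ projective is free.} Let $|P|=p^b$. Then $kP=k[S]/(S^{p^b})$ with $S=x_p-1$, and $kZ=k[Y]/(Y^p)$ with $Y=x_p^{\,p^{b-1}}-1=S^{p^{b-1}}$. The reduction $M/\varpi M$ is a direct sum of modules $k[S]/(S^s)$ with $1\le s\le p^b$. It is projective over $kZ$, so each summand is projective, hence free, over the local ring $kZ$. On a free $kZ$-module the dimension is $p$ times the rank of $Y^{p-1}=S^{p^b-p^{b-1}}$, so
\[
s=p\cdot\max(0,\;s-p^b+p^{b-1}).
\]
As $s\ge1$, this reads $(p-1)s=p^{b+1}-p^b$, that is, $s=p^b$. Thus $M/\varpi M$ is free over $kP$. Lifting a basis gives an $RP$-map $(RP)^n\to M$ that is an isomorphism modulo $\varpi$. It is surjective by Nakayama's lemma, and then bijective since both sides have the same $R$-rank.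

\emph{Step 2: the $p'$-part.} Let $n'=o(x_{p'})$, a unit of $R$. Replacing $R$ by the valuation ring $R'$ of $K(\zeta_{n'})$ and $L$ by $R'\otimes_RL$ changes neither the hypothesis nor the trace, so we may assume that $R$ contains the $n'$-th roots of unity. Then the idempotents $\frac1{n'}\sum_i\lambda(x_{p'})^{-i}x_{p'}^i$, with $\lambda$ running over the linear characters of $\langle x_{p'}\rangle$, decompose $L=\bigoplus_\lambda L_\lambda$, and $x_{p'}$ acts on $L_\lambda$ as the scalar $\lambda(x_{p'})$. Each $L_\lambda$ is an $RP$-summand of $L$, so it is projective over $RZ$ and hence free over $RP$ by Step~1. The element $x_p\neq1$ permutes a basis of $RP$ without fixed points, so it has trace $0$ on $L_\lambda$, and $x=x_px_{p'}$ has trace $\lambda(x_{p'})\cdot0=0$ there.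
\end{proof}

A first application shows the mechanism that will be refined in Section~\ref{sec:key}.

\begin{lemma}\label{lem:support}
If $v\in V(\mathcal OG)$ has finite order $n$ and $\varepsilon_g(v)\ne0$, then $o(g)\mid n$.
\end{lemma}

\begin{proof}
Suppose $o(g)\nmid n$. Then there is a prime $r$ such that $o(g_r)=r^b$ with $b>e$, where $r^e$ is the exact power of $r$ dividing $n$. Let $R$ be the completion of $\mathcal O$ at a prime above $r$, and let $\langle t\rangle$ be a cyclic group of order $n$. The group $X=G\times\langle t\rangle$ acts on $L=RG$ by $(h,t^i)\cdot x=hxv^i$. The $r$-part of $(g^{-1},t)$ is $(g_r^{-1},t_r)$, of order $r^b$. Since $t_r^{\,r^{b-1}}=1$, its subgroup of order $r$ is generated by $(g_r^{-r^{b-1}},1)$ and lies in $G$, over which $L$ is free. Lemma~\ref{lem:vanish} for the prime $r$ and Lemma~\ref{lem:trace} give $0=\theta_L(g^{-1},t)=|C_G(g)|\,\varepsilon_g(v)$.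
\end{proof}

The identity element escapes this argument. It is handled by the one global (archimedean) fact in the paper.

\begin{lemma}[Berman--Higman]\label{lem:BH}
If $1\ne v\in V(\mathcal OG)$ has finite order, then $\varepsilon_1(v)=0$.
\end{lemma}

\begin{proof}
Let $\sigma\colon F\to\mathbb C$ be an embedding, extended to $FG\to\mathbb CG$. Right multiplication by $\sigma(v)$ on $\mathbb CG$ has finite order, so it is diagonalizable with $|G|$ eigenvalues that are roots of unity, and its trace is $|G|\,\sigma(\varepsilon_1(v))$ by Lemma~\ref{lem:trace}. Hence $|\sigma(\varepsilon_1(v))|\le1$ for all $\sigma$. If $\varepsilon_1(v)\neq0$, its norm $\prod_\sigma\sigma(\varepsilon_1(v))$ is a nonzero integer, so $|\sigma(\varepsilon_1(v))|=1$ for all $\sigma$. A sum of $|G|$ roots of unity of absolute value $|G|$ has all terms equal, so right multiplication by $\sigma(v)$ is a scalar $\zeta$, and $\sigma(v)=1\cdot\sigma(v)=\zeta$. The augmentation gives $\zeta=1$, so $v=1$.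
\end{proof}

If $G$ is abelian and $u\in V(\mathcal OG)$ is torsion with $u_g\neq0$, then $ug^{-1}$ is torsion with $\varepsilon_1(ug^{-1})\ne0$, so $u=g$. For arbitrary $G$, Lemmas~\ref{lem:support} and~\ref{lem:BH} together with the normalization give
\begin{equation}\label{eq:prime}
\sum_{o(g)=p}w_g=1\qquad\text{for every }w\in V(\mathcal OG)\text{ of prime order }p,
\end{equation}
since all partial augmentations of $w$ at elements of order different from $p$ vanish.

The last elementary tool relates an element to its powers.

\begin{lemma}\label{lem:power}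
Let $q$ be a prime, $w\in\mathcal OG$, $T\subseteq G$ conjugation-closed, and $T'=\{g\in G:g^q\in T\}$. Then $\varepsilon_T(w^q)\equiv\varepsilon_{T'}(w)^q\pmod{q\mathcal O}$.
\end{lemma}

\begin{proof}
We have $\varepsilon_T(w^q)=\sum w_{g_1}\cdots w_{g_q}$, summed over the $q$-tuples with $g_1\cdots g_q\in T$. The cyclic shift preserves this set, since $g_2\cdots g_qg_1$ is conjugate to $g_1\cdots g_q$, and it preserves the summand. As $q$ is prime, the orbit of a non-constant tuple has length $q$ and contributes a multiple of $q$. The constant tuples contribute $\sum_{g\in T'}w_g^q\equiv\bigl(\sum_{g\in T'}w_g\bigr)^q\pmod{q\mathcal O}$.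
\end{proof}

\begin{remark}\label{rem:notenough}
These lemmas do not settle the edges. Let $u\in V(\mathbb ZG)$ have order $pq$ and put $N_n=\sum_{o(g)=n}u_g$. Lemmas~\ref{lem:support} and~\ref{lem:BH} give $N_p+N_q+N_{pq}=1$. Lemma~\ref{lem:power} with $T$ the set of elements of order $p$, so that $T'$ is the set of elements of order $p$ or $pq$, and \eqref{eq:prime} for $u^q$ give $N_p+N_{pq}\equiv1\pmod q$; by symmetry $N_q+N_{pq}\equiv1\pmod p$. All three conditions are compatible with $N_{pq}=0$: for $pq=6$ take $N_2=-2$, $N_3=3$. What is missing is the \emph{equality} $N_p+N_{pq}=1$, and this is what Theorem~\ref{thm:ppart} supplies.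
\end{remark}

\section{Lattices for $G\times C$ that are projective over $G$}\label{sec:key}

In this section $C=\langle c\rangle$ is cyclic of order $p^a$ with $a\ge1$, $D=\langle d\rangle$ with $d=c^{p^{a-1}}$ is its subgroup of order $p$, and $\Gamma=G\times C$. For $z\in G$ with $z^p=1$ (the case $z=1$ is allowed) let
\[
Z_z=\langle(z,d)\rangle\le\Gamma .
\]
A subgroup of order $p$ of $\Gamma$ that is not contained in $G$ projects isomorphically onto $D$, so it equals $Z_z$ for exactly one $z$; and $Z_z$, $Z_{z'}$ are conjugate in $\Gamma$ if and only if $z\sim z'$. If a lattice is projective over $G$, the $Z_z$ are therefore the only subgroups that can obstruct Lemma~\ref{lem:vanish}.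

\begin{proposition}\label{prop:key}
Let $L$ be an indecomposable $R\Gamma$-lattice with $L|_G$ projective. If $z,z'\in G$ satisfy $z^p=z'^p=1$ and neither $L|_{Z_z}$ nor $L|_{Z_{z'}}$ is projective, then $z\sim z'$.
\end{proposition}

Indecomposability enters through the following textbook fact, which is where the completeness of $R$ is needed: \emph{the endomorphism ring $E=\operatorname{End}_{R\Gamma}(L)$ of an indecomposable lattice is local}, that is, its non-units form an ideal. (The ring $E$ is a finitely generated $R$-module whose only idempotents are $0\neq1$; the quotient $E/\operatorname{rad}E$ is a semisimple finite-dimensional $k$-algebra whose idempotents lift to $E$ because $R$ is complete, so it is a division ring.) The plan is to find $f\in E$ that is congruent to an integer $\lambda$ modulo $\operatorname{Tr}_{Z_z}(A)$ and to an integer $\lambda'\not\equiv\lambda\pmod p$ modulo $\operatorname{Tr}_{Z_{z'}}(A)$. In a local ring, $f-\lambda$ and $f-\lambda'$ cannot both be non-units, and a unit in a trace ideal forces projectivity.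

\subsection{The smallest case: the four-group}\label{sub:four}

Let $p=2$, $G=\langle z\rangle$ and $C=\langle c\rangle$ both of order $2$. Then $Z_1=\langle c\rangle$ and $Z_z=\langle zc\rangle$, and the proposition says that an indecomposable lattice $L$ with $L|_G$ projective is projective over $\langle c\rangle$ or over $\langle zc\rangle$. Write $\alpha^h=h\alpha h^{-1}$ for $\alpha\in A=\operatorname{End}_R(L)$. By Lemma~\ref{lem:higman} there is $\alpha\in A$ with $\alpha^z=1-\alpha$. Put
\[
\beta=\alpha+\alpha^c,\qquad s=\beta-1 .
\]
Then $\beta^c=\beta$ and $\beta^z=(1-\alpha)+(1-\alpha^c)=2-\beta$, so $s^c=s$ and $s^z=-s$. Hence $s^2$ commutes with $\Gamma$. On the one hand,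
\[
s^2-1=\beta(\beta-2)=\operatorname{Tr}_{\langle c\rangle}\bigl(\alpha(\beta-2)\bigr).
\]
On the other hand, $\alpha^{zc}=1-\alpha^c$ gives $s=\alpha-\alpha^{zc}$, and $s^{zc}=-s$ gives
\[
s^2=\alpha s-\alpha^{zc}s=\alpha s+(\alpha s)^{zc}=\operatorname{Tr}_{\langle zc\rangle}(\alpha s).
\]
So $f=1-s^2\in E$ is congruent to $0$ modulo $\operatorname{Tr}_{Z_1}(A)$ and to $1$ modulo $\operatorname{Tr}_{Z_z}(A)$. Since $E$ is local, $f$ or $f-1$ is a unit, and $L$ is projective over $Z_1$ or over $Z_z$.

Both hypotheses are needed. The trivial lattice $R$ is indecomposable and is projective on none of the three subgroups of order $2$, by Lemma~\ref{lem:vanish}. Let $M$ and $M'$ be the free module $RG$ with $c$ acting as $1$ and as $z$. Then $c$ acts trivially on $M$ and $zc$ acts trivially on $M'$, so $M\oplus M'$ is free over $G$ and projective over neither $Z_1$ nor $Z_z$.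

For general $G$ and $C$ one needs a systematic source of such endomorphisms $f$. Cohomology provides it: the trace ideals are what one divides by in Tate cohomology of degree $0$, projectivity over $G$ makes this cohomology periodic, and periodicity moves classes from $H^{2i}(G,\mathbb Z)$ down to degree $0$.

\subsection{Tate cohomology and periodicity}

Let $H$ be a finite group; modules are $\mathbb ZH$-modules, tensor products are over $\mathbb Z$ with diagonal action unless stated otherwise, and $\operatorname{Tr}_H(m)=\sum_{h\in H}hm$. We use the Tate groups $\widehat H^n(H,M)$ only for $n\ge0$, and the following standard properties.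
\begin{enumerate}
\item[(T1)] $\widehat H^0(H,M)=M^H/\operatorname{Tr}_H(M)$, and $\widehat H^n(H,M)=H^n(H,M)$ for $n\geq1$. Restriction to a subgroup $H'$ is, in degree $0$, induced by the inclusion $M^H\subseteq M^{H'}$.
\item[(T2)] A short exact sequence $0\to M'\to M\to M''\to0$ gives a long exact sequence with connecting maps $\delta\colon\widehat H^n(H,M'')\to\widehat H^{n+1}(H,M')$, compatible with those of ordinary cohomology under the natural maps $H^n\to\widehat H^n$. If the Tate cohomology of $M$ vanishes, every $\delta$ is bijective.
\item[(T3)] The Tate cohomology of $\mathbb ZH\otimes M_0$, with $M_0$ an abelian group and $H$ acting on the left factor, vanishes; so does that of its direct summands.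
\item[(T4)] There is a bilinear cup product $\widehat H^i(H,M)\times\widehat H^j(H,N)\to\widehat H^{i+j}(H,M\otimes N)$, which is associative, compatible with restriction to subgroups, has the unit $1\in\widehat H^0(H,\mathbb Z)$, agrees with the ordinary cup product in positive degrees, and satisfies $\delta(x\cup y)=\delta(x)\cup y$ whenever $\delta$ belongs to a short exact sequence that stays exact after tensoring with the coefficient module of $y$; see \cite{CE} and \cite{Brown}.
\end{enumerate}
Ordinary cohomology is moreover contravariant for every group homomorphism $\varphi\colon H'\to H$: there is a ring homomorphism $\varphi^*\colon H^*(H,\mathbb Z)\to H^*(H',\mathbb Z)$, and pullback along $\varphi$ commutes with connecting maps. By (T1) and Lemma~\ref{lem:higman}, $\widehat H^0(H,\operatorname{End}_R(L))$ is the quotient of $\operatorname{End}_{RH}(L)$ by the trace ideal.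

\begin{lemma}[Periodicity]\label{lem:period}
Let $\varphi\colon H\to B$ be a surjection onto a cyclic group $B$, with kernel $N$, and let $\eta$ be a generator of the cyclic group $H^2(B,\mathbb Z)$. Let $M$ be an $H$-module such that $M|_N$ is a direct summand of $\mathbb ZN\otimes M_0$ for some abelian group $M_0$ ($N$ acting on the left factor). Then
\[
x\mapsto\varphi^*(\eta)\cup x,\qquad\widehat H^n(H,M)\to\widehat H^{n+2}(H,M),
\]
is bijective for all $n\ge0$.
\end{lemma}

\begin{proof}
Let $B=\langle b\rangle$ and let $J$ be the augmentation ideal of $\mathbb ZB$. Multiplication by $b-1$ on $\mathbb ZB$ has image $J$ and kernel $\mathbb Z\sum_{t\in B}t$, so there are exact sequences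
\begin{equation}\label{eq:ses}
0\to\mathbb Z\to\mathbb ZB\xrightarrow{\;b-1\;}J\to0,\qquad 0\to J\to\mathbb ZB\to\mathbb Z\to0,
\end{equation}
with connecting maps $\delta_1$ and $\delta_2$. For the group $B$, (T2) and (T3) show that $\delta_1\delta_2\colon\widehat H^0(B,\mathbb Z)\to H^2(B,\mathbb Z)$ is an isomorphism. As $1$ generates $\widehat H^0(B,\mathbb Z)=\mathbb Z/|B|$, the group $H^2(B,\mathbb Z)$ is cyclic with generator $\eta'=\delta_1\delta_2(1)$.

Regard \eqref{eq:ses} as sequences of $H$-modules through $\varphi$. Since pullback commutes with connecting maps in ordinary cohomology, $\delta_1\delta_2(1)=\varphi^*(\eta')$ in $H^2(H,\mathbb Z)$, and by (T2) the left side may be computed in Tate cohomology. The quotients $J$ and $\mathbb Z$ are free abelian groups, so the sequences split over $\mathbb Z$ and stay exact after tensoring with $M$. By (T4), for $x\in\widehat H^n(H,M)$,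
\[
\delta_1\delta_2(x)=\delta_1\delta_2(1\cup x)=\delta_1(\delta_2(1)\cup x)=\varphi^*(\eta')\cup x .
\]
The middle term of both tensored sequences is $\mathbb ZB\otimes M$. The map $\mathbb ZH\otimes_{\mathbb ZN}M\to\mathbb ZB\otimes M$, $h\otimes m\mapsto\varphi(h)\otimes hm$, is well defined and $H$-linear, and it is bijective because it carries $h\otimes M$ isomorphically onto $\varphi(h)\otimes M$ for each coset $hN$. By hypothesis $\mathbb ZH\otimes_{\mathbb ZN}M$ is a summand of $\mathbb ZH\otimes M_0$, so its Tate cohomology vanishes by (T3), and $\Phi'=\varphi^*(\eta')\cup{-}$ is bijective by (T2).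

Finally $\eta=r\eta'$ and $\eta'=r'\eta$ for some integers $r,r'$. Then $\Phi'=r'r\Phi'$, so $r'r$ acts as the identity on the target of $\Phi'$, multiplication by $r$ is bijective there, and $\varphi^*(\eta)\cup{-}=r\Phi'$ is bijective.
\end{proof}

For $H=B=D$ and $N=1$ the hypothesis on $M$ is empty. So if $\eta_0$ generates $H^2(D,\mathbb Z)$, then by associativity
\begin{equation}\label{eq:cyclic}
\eta_0^i\cup{-}\colon\widehat H^0(D,M)\to\widehat H^{2i}(D,M)\ \text{ is bijective for every $D$-module $M$ and $i\ge1$.}
\end{equation}
For $M=\mathbb Z$ this says that $H^{2i}(D,\mathbb Z)$ has order $p$ and is generated by $\eta_0^i$.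

\subsection{Endomorphisms from cohomology classes}

We fix the generators through Chern classes, which will be needed again below. To a complex representation $\rho$ of finite dimension of a finite group $H$ are attached classes $c_i(\rho)\in H^{2i}(H,\mathbb Z)$, with $c_0(\rho)=1$ and $c_i(\rho)=0$ for $i>\dim\rho$, such that (see \cite{Atiyah}):
\begin{enumerate}
\item[(C1)] $c_i(\rho\circ\varphi)=\varphi^*c_i(\rho)$ for every homomorphism $\varphi\colon H'\to H$;
\item[(C2)] $c(\rho\oplus\rho')=c(\rho)c(\rho')$ for the total class $c(\rho)=\sum_ic_i(\rho)$;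
\item[(C3)] for $H$ cyclic, $c_1\colon\operatorname{Hom}(H,\mathbb C^\times)\to H^2(H,\mathbb Z)$ is an isomorphism of groups.
\end{enumerate}
Let $\psi\colon C\to\mathbb C^\times$ be a faithful character and $\psi_0=\psi|_D$. They generate the character groups of $C$ and $D$, so by (C3) $\eta=c_1(\psi)$ generates $H^2(C,\mathbb Z)$ and $\eta_0=c_1(\psi_0)$ generates $H^2(D,\mathbb Z)$; by (C1), $\eta_0$ is the restriction of $\eta$ to $D$.

For $z\in G$ with $z^p=1$ let $\varphi_z\colon D\to G$ be the homomorphism $d\mapsto z$. For $y\in H^{2i}(G,\mathbb Z)$, $i\ge1$, define $\lambda_z(y)\in\mathbb F_p$ by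
\[
\varphi_z^*(y)=\lambda_z(y)\,\eta_0^i .
\]
One should think of $y$ as a function on the elements $z$ with $z^p=1$. The next lemma realizes this function by a single endomorphism; it is the only place where projectivity over $G$ is used in the proof of Proposition~\ref{prop:key}.

\begin{lemma}\label{lem:endo}
Let $L$ be an $R\Gamma$-lattice with $L|_G$ projective, $A=\operatorname{End}_R(L)$, and $y\in H^{2i}(G,\mathbb Z)$ with $i\ge1$. There is $f\in\operatorname{End}_{R\Gamma}(L)$ such that $f-\lambda\operatorname{id}_L\in\operatorname{Tr}_{Z_z}(A)$ for every $z\in G$ with $z^p=1$ and every integer $\lambda$ with residue $\lambda_z(y)$ modulo $p$.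
\end{lemma}

\begin{proof}
First, $A|_G$ is a projective $RG$-lattice. Indeed, choose $\alpha\in A$ with $\operatorname{Tr}_G(\alpha)=\operatorname{id}_L$. The $G$-trace of the $R$-linear map $A\to A$, $\beta\mapsto\alpha\beta$, sends $\beta$ to $\sum_gg\,\alpha(g^{-1}\beta g)\,g^{-1}=\operatorname{Tr}_G(\alpha)\beta=\beta$, and Lemma~\ref{lem:higman} applies to the lattice $A$. Thus $A|_G$ is a summand of some $(RG)^n=\mathbb ZG\otimes R^n$.

Let $\operatorname{pr}_G$ and $\operatorname{pr}_C$ be the projections of $\Gamma$. Lemma~\ref{lem:period}, applied $i$ times to $\operatorname{pr}_C\colon\Gamma\to C$ with kernel $G$ and $M=A$, shows that $\operatorname{pr}_C^*(\eta)^i\cup{-}\colon\widehat H^0(\Gamma,A)\to\widehat H^{2i}(\Gamma,A)$ is bijective. Writing $[\,\cdot\,]$ for classes in $\widehat H^0$, we can therefore choose $f\in A^\Gamma=\operatorname{End}_{R\Gamma}(L)$ with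
\begin{equation}\label{eq:divide}
\operatorname{pr}_C^*(\eta)^i\cup[f]=\operatorname{pr}_G^*(y)\cup[\operatorname{id}_L].
\end{equation}
Now restrict \eqref{eq:divide} to $Z_z$ and identify $Z_z$ with $D$ through $j_z\colon D\to\Gamma$, $d\mapsto(z,d)$. Since $\operatorname{pr}_C\circ j_z$ is the inclusion of $D$ in $C$ and $\operatorname{pr}_G\circ j_z=\varphi_z$, the classes $\operatorname{pr}_C^*(\eta)$ and $\operatorname{pr}_G^*(y)$ become $\eta_0$ and $\lambda\eta_0^i$. By (T1) and (T4) we obtain $\eta_0^i\cup[f]=\lambda\eta_0^i\cup[\operatorname{id}_L]$, that is, $\eta_0^i\cup[f-\lambda\operatorname{id}_L]=0$ in $\widehat H^{2i}(D,A)$, where $D$ acts through $j_z$. By \eqref{eq:cyclic}, $[f-\lambda\operatorname{id}_L]=0$ in $\widehat H^0(Z_z,A)=A^{Z_z}/\operatorname{Tr}_{Z_z}(A)$.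
\end{proof}

In the four-group, with $y=c_1(\rho)$ for the nontrivial character $\rho$ of $G$, we have $\rho\circ\varphi_1=1$ and $\rho\circ\varphi_z=\psi_0$, so $\lambda_1(y)=0$ and $\lambda_z(y)=1$; the endomorphism $1-s^2$ of Section~\ref{sub:four} has exactly the property asserted in the lemma.

\subsection{Separating conjugacy classes}

It remains to find enough classes $y$. Characters separate conjugacy classes, but the values $\lambda_z(y)$ lie in $\mathbb F_p$, and one might fear that only the eigenvalue multiplicities modulo $p$ can be recovered. The total Chern class avoids this loss, because the multiplicities appear in it as exponents.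

\begin{lemma}\label{lem:separate}
Let $z,z'\in G$ with $z^p=z'^p=1$ and $z\not\sim z'$. Then there are $i\ge1$ and $y\in H^{2i}(G,\mathbb Z)$ with $\lambda_z(y)\ne\lambda_{z'}(y)$.
\end{lemma}

\begin{proof}
Choose a complex representation $\rho$ of $G$ with $\operatorname{tr}\rho(z)\ne\operatorname{tr}\rho(z')$. Let $\omega=\psi_0(d)$, a primitive $p$-th root of unity, and let $m_j(z)$ be the multiplicity of the eigenvalue $\omega^j$ of $\rho(z)$, for $0\le j\le p-1$. Then $\rho\circ\varphi_z$ is the direct sum of the characters $\psi_0^j$ with multiplicities $m_j(z)$, and $c(\psi_0^j)=1+j\eta_0$ by (C3). By (C1) and (C2), $\varphi_z^*c(\rho)=\prod_j(1+j\eta_0)^{m_j(z)}$. Comparing the terms of degree $2i$ gives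
\[
P_z(T):=1+\sum_{i\ge1}\lambda_z(c_i(\rho))\,T^i=\prod_{j=1}^{p-1}(1+jT)^{m_j(z)}\qquad\text{in }\mathbb F_p[T].
\]
The linear polynomials $1+jT$, $1\le j\le p-1$, have distinct roots, so $P_z$ determines the integers $m_j(z)$ for $j\ne0$, then $m_0(z)=\dim\rho-\sum_{j\neq0}m_j(z)$, and then $\operatorname{tr}\rho(z)=\sum_jm_j(z)\omega^j$. The same holds for $z'$. Hence $P_z\ne P_{z'}$, and $y=c_i(\rho)$ has the required property for some $i\ge1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose $z\not\sim z'$. Take $y$ as in Lemma~\ref{lem:separate}, integers $\lambda,\lambda'$ with residues $\lambda_z(y),\lambda_{z'}(y)$, and $f\in E=\operatorname{End}_{R\Gamma}(L)$ as in Lemma~\ref{lem:endo}. A unit of $E$ is a unit of $\operatorname{End}_{RZ_z}(L)$. Since $f-\lambda\operatorname{id}_L$ lies in $\operatorname{Tr}_{Z_z}(A)$ and $L|_{Z_z}$ is not projective, Lemma~\ref{lem:higman} shows that $f-\lambda\operatorname{id}_L$ is not a unit of $E$. In the same way $f-\lambda'\operatorname{id}_L$ is not a unit. As $E$ is local, the difference $(\lambda'-\lambda)\operatorname{id}_L$ is not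 a unit. But $\lambda'-\lambda$ is prime to $p$, so it lies in $R^\times$, a contradiction.
\end{proof}

\subsection{Character sums}

We translate Proposition~\ref{prop:key} into a statement about characters. Let $T_z=\{g\in G:(g_p)^{p^{a-1}}\sim z\}$, as in Theorem~\ref{thm:ppart}, and $\Sigma_G=\sum_{g\in G}g$.

\begin{proposition}\label{prop:sum}
Let $L$ be an $R\Gamma$-lattice with $L|_G$ projective and $L^G=0$. Then for every $z\in G$ with $z^p=1$,
\[
\sum_{g\in T_z}\theta_L(g,c)=0 .
\]
\end{proposition}

\begin{proof}
Write $L$ as a direct sum of indecomposable lattices. Both hypotheses pass to summands and characters add, so we may assume that $L$ is indecomposable.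

Let $g\in G$ with $\theta_L(g,c)\ne0$. The $p$-part of $(g,c)$ is $h=(g_p,c)\ne1$, and by Lemma~\ref{lem:vanish} $L$ is not projective on the subgroup $Z$ of order $p$ of $\langle h\rangle$. If $o(g_p)=p^b>p^a$, then $Z$ is generated by $h^{p^{b-1}}=(g_p^{\,p^{b-1}},1)$ and lies in $G$, where $L$ is projective; so this case does not occur. Hence $o(g_p)\mid p^a$, the element $z_0=(g_p)^{p^{a-1}}$ satisfies $z_0^p=1$, and $Z$ is generated by $h^{p^{a-1}}=(z_0,d)$. Thus $g\in T_{z_0}$ and $L|_{Z_{z_0}}$ is not projective.

By Proposition~\ref{prop:key}, the elements $z_0$ arising in this way are all conjugate. So the function $g\mapsto\theta_L(g,c)$ either vanishes identically, and we are done, or vanishes outside a single set $T_{z_0}$. If $z\not\sim z_0$, then $T_z\cap T_{z_0}=\emptyset$ and every term of the sum is $0$. If $z\sim z_0$, the sum equals $\sum_{g\in G}\theta_L(g,c)$, the trace of the operator $\Sigma_Gc$ on $L$. Its image lies in $L^G=0$, so the trace is $0$.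
\end{proof}

The hypothesis $L^G=0$ cannot be dropped: if $G$ has an element $x$ of order $p^a$ and $c$ acts on $L=RG$ by right multiplication by $x$, then Lemma~\ref{lem:trace} gives $\theta_L(g,c)=|C_G(g)|$ for $g\sim x^{-1}$ and $0$ otherwise, so the sum over $T_z$ is $|G|$ for $z=x^{-p^{a-1}}$.

\section{A torsion unit and its $p$-part}\label{sec:ppart}

Summands of $RG$ on which a unit $w$ still acts from the right are cut out by idempotents commuting with $w$, and the absence of $G$-fixed points is read off from the augmentation.

\begin{lemma}\label{lem:idem}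
Let $w\in RG$ satisfy $w^{p^a}=1$, and let $e\in RG$ be an idempotent of augmentation $0$ with $ew=we$. Then $\varepsilon_{T_z}(ew)=0$ for every $z\in G$ with $z^p=1$.
\end{lemma}

\begin{proof}
Let $\Gamma=G\times C$ act on $L=RGe$ by $(g,c^i)\cdot x=gxw^i$; this preserves $L$ because $ew=we$. As a $G$-module, $L$ is a summand of $RG=RGe\oplus RG(1-e)$, so it is projective. An element of $L^G$ lies in $(RG)^G=R\Sigma_G$ and is fixed by right multiplication by $e$. Since $\Sigma_Gg=\Sigma_G$ for all $g\in G$, the product $\Sigma_Ge$ is $\Sigma_G$ times the augmentation of $e$, which is $0$. Hence $L^G=0$, and Proposition~\ref{prop:sum} applies.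

The map $x\mapsto gx\,ew$ on $RG$ kills $RG(1-e)$ and agrees with $(g,c)$ on $RGe$, so its trace is $\theta_L(g,c)$, and Lemma~\ref{lem:trace} gives $\theta_L(g,c)=|C_G(g)|\,\varepsilon_{g^{-1}}(ew)$. The class of $g$ has $|G|/|C_G(g)|$ elements, so it contributes $|G|\,\varepsilon_{g^{-1}}(ew)$ to the sum over $T_z$. Inversion maps $T_z$ onto $T_{z^{-1}}$, because $(g^{-1})_p=(g_p)^{-1}$. Therefore
\[
0=\sum_{g\in T_z}\theta_L(g,c)=|G|\,\varepsilon_{T_{z^{-1}}}(ew).
\]
As $R$ has characteristic $0$, replacing $z$ by $z^{-1}$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ppart}]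
Let $\zeta_m$ be a primitive $m$-th root of unity and $R$ the completion of the ring of integers of $F(\zeta_m)$ at a prime above $p$. Then $\mathcal O\subseteq R$, $\zeta_m\in R$, and $m\in R^\times$ since $p\nmid m$. For each of the $m$ characters $\chi\colon\langle v\rangle\to R^\times$ put
\[
e_\chi=\frac1m\sum_{i=0}^{m-1}\chi(v)^{-i}v^i\in RG .
\]
Shifting the index gives $ve_\chi=\chi(v)e_\chi$, and hence $e_\chi^2=\frac1m\sum_i\chi(v)^{-i}\chi(v)^ie_\chi=e_\chi$. Since $\sum_\chi\chi(v)^{-i}$ is $m$ for $i=0$ and $0$ for $0<i<m$, we have $\sum_\chi e_\chi=1$, and so $v=\sum_\chi\chi(v)e_\chi$. Each $e_\chi$ commutes with $u_p$. Because $v$ has augmentation $1$, the augmentation of $e_\chi$ is $\frac1m\sum_i\chi(v)^{-i}$, which is $0$ for $\chi\ne1$; this is where the normalization is used. By Lemma~\ref{lem:idem} with $w=u_p$, we have $\varepsilon_{T_z}(e_\chi u_p)=0$ for $\chi\ne1$. Therefore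
\[
\varepsilon_{T_z}(u)=\sum_\chi\chi(v)\,\varepsilon_{T_z}(e_\chi u_p)=\varepsilon_{T_z}(e_1u_p)=\sum_\chi\varepsilon_{T_z}(e_\chi u_p)=\varepsilon_{T_z}(u_p).\qedhere
\]
\end{proof}

This proof takes place entirely in $RG$. The arithmetic of $\mathcal O$ returns when we evaluate the right-hand side.

\begin{corollary}\label{cor:a1}
Let $u\in V(\mathcal OG)$ have order $pm$ with $p$ prime and $p\nmid m$. Then $\sum_{p\mid o(g)}u_g=1$.
\end{corollary}

\begin{proof}
Here $a=1$, and as $z$ runs through representatives of the classes of elements of order $p$, the sets $T_z=\{g:g_p\sim z\}$ partition $U=\{g\in G:o(g_p)=p\}$. Summing Theorem~\ref{thm:ppart} over these $z$ gives $\varepsilon_U(u)=\varepsilon_U(u_p)$. By Lemma~\ref{lem:support}, $\varepsilon_g(u)=0$ if $p^2\mid o(g)$, so $\varepsilon_U(u)=\sum_{p\mid o(g)}u_g$. Again by Lemma~\ref{lem:support}, $\varepsilon_g(u_p)=0$ for $g\in U$ unless $o(g)=p$, so $\varepsilon_U(u_p)=1$ by \eqref{eq:prime}.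
\end{proof}

In Example~\ref{ex:invert}, with $p=2$, we have $u_2=2e-1$ and $v=g$. The conclusion of Theorem~\ref{thm:ppart} holds: both $u$ and $u_2$ have coefficient sum $0$ on the involutions and $1$ on the elements of odd order. What fails is \eqref{eq:prime}: the involution $u_2$ has $\varepsilon_1(u_2)=-\frac13$ and $\varepsilon_g(u_2)=\frac43$, contrary to Lemma~\ref{lem:BH}, which needs algebraic integers, and to Lemma~\ref{lem:support}, which needs a prime of the coefficient ring above $3$.

\section{Units of order $pq^b$ and the prime graph}\label{sec:graph}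

\begin{proof}[Proof of Theorem~\ref{thm:pq}]
For $n\mid pq$ let $N_n=\sum_{o(g)=n}u_g$. By Lemma~\ref{lem:support} the partial augmentations of $u$ vanish at elements whose order does not divide $pq$, and $N_1=0$ by Lemma~\ref{lem:BH}. So the augmentation gives $N_p+N_q+N_{pq}=1$, and Corollary~\ref{cor:a1}, applied for the prime $p$ and for the prime $q$, gives $N_p+N_{pq}=1$ and $N_q+N_{pq}=1$. Subtracting, $N_q=N_p=0$, and then $N_{pq}=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
Since $G\le V(\mathcal OG)$, the graph $\pi(G)$ is a subgraph of $\pi(V(\mathcal OG))$. If $p$ is a vertex of $\pi(V(\mathcal OG))$, a suitable power of a torsion unit has order $p$; the sum in \eqref{eq:prime} is then nonzero, so $G$ has an element of order $p$. If $p$ and $q$ are joined in $\pi(V(\mathcal OG))$, there is a unit $u$ of order $pq$; the sum $\sum_{o(g)=pq}u_g=1$ in Theorem~\ref{thm:pq} is nonzero, so $G$ has an element of order $pq$.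
\end{proof}

For higher powers of $q$ the congruence of Lemma~\ref{lem:power} suffices, now that Theorem~\ref{thm:pq} provides a starting value that is nonzero modulo $q$.

\begin{proof}[Proof of Theorem~\ref{thm:powers}]
If $u$ has order $p^aq^b$, then $u^{p^{a-1}}$ has order $pq^b$ and $u^{q^{b-1}}$ has order $p^aq$. Since the roles of $p$ and $q$ are interchangeable, it suffices to show that $G$ has an element of order $pq^b$ whenever $u\in V(\mathcal OG)$ has order $pq^b$.

For $1\le j\le b$ let $u_j=u^{q^{b-j}}$, of order $pq^j$, let $S_j=\{g\in G:o(g)=pq^j\}$, and let $N_j=\varepsilon_{S_j}(u_j)$. Theorem~\ref{thm:pq} gives $N_1=1$. Let $j\ge2$. Then $\{g:g^q\in S_{j-1}\}=S_j$: if $o(g)=pq^j$, then $o(g^q)=pq^{j-1}$; conversely, if $o(g^q)=pq^{j-1}$, then $q$ divides $o(g^q)$, hence $o(g)$, so $o(g)=q\,o(g^q)=pq^j$. Since $u_{j-1}=u_j^q$, Lemma~\ref{lem:power} gives $N_{j-1}\equiv N_j^q\pmod{q\mathcal O}$. By induction $N_b^{\,q^{b-1}}\equiv N_1=1\pmod{q\mathcal O}$. As $q$ is not a unit of $\mathcal O$, this forces $N_b\ne0$, so $S_b\neq\emptyset$.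
\end{proof}

\begin{thebibliography}{9}

\bibitem{Atiyah}
Atiyah, \emph{Characters and cohomology of finite groups}, 1961.

\bibitem{Brown}
Brown, \emph{Cohomology of Groups}, Ch.~VI.5.

\bibitem{CE}
Cartan and Eilenberg, Ch.~XII.

\bibitem{slides}
\emph{Torsion Units in Integral Group Rings of Sporadic Simple Groups},
\texttt{https://mathshistory.st-andrews.ac.uk/\allowbreak Groups/\allowbreak 2009/\allowbreak slides/\allowbreak konovalov.pdf}

\end{thebibliography}
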